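\title{Gluing primitive ideal spaces of amenable $C^*$-algebras}

\begin{abstract}
Let $X$ be a second countable, locally quasi-compact, sober $T_0$ space and let $U\subset X$ be open. We prove that if $U$ and $X\setminus U$ are homeomorphic to primitive ideal spaces of separable amenable $C^*$-algebras, then so is $X$. Given algebras $A_0$ and $B$ for the two pieces, we construct an extension of $B$ by $A_0\otimes\mathcal O_2\otimes\mathcal O_\infty\otimes\mathcal K$ whose Busby map has prescribed kernels over all quotients of the ideal. As a consequence, $X$ is the primitive ideal space of a separable amenable $C^*$-algebra as soon as it is a countable union of locally closed subspaces with this property.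
\end{abstract}

\section{Introduction}\label{sec:intro}

The primitive ideal space $\mathrm{Prim}(C)$ of a $C^*$-algebra $C$ is the set of kernels of irreducible representations of $C$ with the hull-kernel (Jacobson) topology, whose closed sets are the sets $\{P: P\supset J\}$ for ideals $J$ of $C$. Open subsets of $\mathrm{Prim}(C)$ correspond to ideals of $C$, so the space is a picture of the ideal structure. If $C=C_0(Z)$ with $Z$ locally compact and Hausdorff, then $\mathrm{Prim}(C)=Z$. If $C$ is simple and nonzero, then $\mathrm{Prim}(C)$ is a point. If $C=\mathcal K+\mathbb C1$ is the unitization of the algebra $\mathcal K$ of compact operators on a separable infinite-dimensional Hilbert space, then the primitive ideals are $0$ and $\mathcal K$, and the second lies in the closure of the first; we call this the \emph{two-point space}. It shows that primitive ideal spaces need not be Hausdorff.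

We use the following conventions. All topological spaces are $T_0$ and second countable, and subspaces carry the induced topology. Ideals are closed and two-sided. \emph{Amenable} means nuclear. The $C^*$-algebras whose primitive ideal spaces we study are separable; multiplier algebras and commutants, which serve as tools, are not. A space is \emph{locally quasi-compact}, abbreviated \emph{lqc}, if every neighborhood of a point contains a quasi-compact neighborhood of that point. A non-empty closed set $Z$ is \emph{prime} if it is not the union of two proper closed subsets; equivalently, any two non-empty relatively open subsets of $Z$ meet. A space is \emph{sober} (or \emph{point-complete}) if every prime closed subset is the closure $\overline{\{x\}}$ of a point. We write $\mathcal C$ for the class of spaces homeomorphic to $\mathrm{Prim}(C)$ for a separable amenable $C^*$-algebra $C$. The zero algebra is allowed, so $\emptyset\in\mathcal C$.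

Every space in $\mathcal C$ is lqc and sober. An ideal $A$ of $E$ splits $\mathrm{Prim}(E)$ into the open part $\mathrm{Prim}(A)$ and the closed part $\mathrm{Prim}(E/A)$, and ideals and quotients of nuclear algebras are nuclear. Hence, if $X\in\mathcal C$ and $U\subset X$ is open, then $U$ and $X\setminus U$ belong to $\mathcal C$. The converse is posed as a conjecture in \cite{spectra}:

\begin{quote}
\emph{Suppose that $X$ is a locally quasi-compact sober space and that $U\subset X$ is open. If $U$ and $X\setminus U$ are homeomorphic to primitive ideal spaces of amenable $C^*$-algebras, then so is $X$.}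
\end{quote}

The natural attempt is to look for an extension of the algebra $B$ given for $X\setminus U$ by the algebra $A_0$ given for $U$. When $U$ is also closed, the direct sum works, and the two-point space comes from the extension of $\mathbb C$ by $\mathcal K$. The second case already shows that one should be allowed to replace $A_0$ by a larger algebra with the same ideals, since the only extension of $\mathbb C$ by $\mathbb C$ is $\mathbb C\oplus\mathbb C$. After tensoring $A_0$ with simple algebras that provide a lot of room, a positive answer is plausible. The difficulty is that nothing relates $A_0$ to $B$ except the topology of $X$. We prove the conjecture in the following form, where $\mathcal O_2$ and $\mathcal O_\infty$ are the Cuntz algebras.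

\begin{theorem}\label{thm:ext}
Let $X$ be lqc and sober, let $U\subset X$ be open and $F=X\setminus U$. Let $A_0$ and $B$ be separable nuclear $C^*$-algebras with $\mathrm{Prim}(A_0)\cong U$ and $\mathrm{Prim}(B)\cong F$. Then there are an extension
\[
0\to A_0\otimes\mathcal O_2\otimes\mathcal O_\infty\otimes\mathcal K\to E\to B\to 0
\]
with $E$ separable and nuclear, and a homeomorphism $\mathrm{Prim}(E)\cong X$ which restricts to the given identifications on $U$ and $F$. In particular, the conjecture holds.
\end{theorem}

Iterating the gluing, and passing to limits, gives a local criterion. A subspace is \emph{locally closed} if it is the intersection of an open and a closed set.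

\begin{theorem}\label{thm:local}
For a sober lqc space $X$ the following are equivalent:
\begin{enumerate}
\item[(a)] $X\in\mathcal C$;
\item[(b)] $X$ is a countable union of locally closed subspaces belonging to $\mathcal C$;
\item[(c)] every non-empty closed $Z\subset X$ has a non-empty relatively open subset belonging to $\mathcal C$.
\end{enumerate}
In particular, every sober lqc space in which each non-empty closed subset contains a non-empty relatively open Hausdorff subset is in $\mathcal C$.
\end{theorem}

For instance, every finite $T_0$ space is in $\mathcal C$. It is lqc because finite sets are quasi-compact. It is sober because a prime closed set is the finite union of the closures of its points. And $\{x\}$ is the intersection of $\overline{\{x\}}$ with the smallest open set containing $x$, so (b) applies.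

\begin{example}\label{ex:lqc}
Local quasi-compactness cannot be dropped from Theorem~\ref{thm:ext}. Let $X=\mathbb N^2\cup\{p\}$, with $\mathbb N^2$ open and discrete and with basic neighborhoods $\{p\}\cup\{(i,k):i\ge n\}$ of $p$. The topology is given by the metric $d((i,k),p)=1/i$ and $d((i,k),(i',k'))=\max(1/i,1/i')$ for distinct points. A Hausdorff space is sober, since a prime closed set cannot contain two points. Every neighborhood of $p$ contains an infinite closed discrete set $\{n\}\times\mathbb N$, so $X$ is not lqc and $X\notin\mathcal C$. But $\mathbb N^2=\mathrm{Prim}(c_0(\mathbb N^2))$ and $\{p\}=\mathrm{Prim}(\mathbb C)$ are in $\mathcal C$.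
\end{example}

\begin{remark}\label{rem:sober}
In Theorem~\ref{thm:ext} the sobriety of $X$ follows from that of $U$ and $F$. A prime closed set $Z$ either lies in $F$, or it meets $U$, and then $Z\cap U$ is prime closed in $U$ and dense in $Z$, so a point that is dense in $Z\cap U$ is dense in $Z$. In Theorem~\ref{thm:local} sobriety is needed. The set $\mathbb N$ with the cofinite topology is lqc, since all its subsets are quasi-compact, and it is a countable union of closed points. It is itself a prime closed set that is not the closure of a point, so it satisfies (b) but not (a).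
\end{remark}

The proof of Theorem~\ref{thm:ext} is organized as follows. Section~\ref{sec:reduction} reduces the theorem to finding a $*$-homomorphism $\varphi$ from $B$ to the corona algebra $M(A)/A$ with prescribed kernels over the quotients of $A$. Section~\ref{sec:model} carries out the construction by hand for $X=[1,\infty]$ and $F=\{\infty\}$. In general, Section~\ref{sec:cells} encodes the topology of $X$ along $F$ in a sequence of points of $F$ paired with elements of $A_0$. These data give a positive map $b\mapsto g\sigma(b)$ that has the right kernels but is not multiplicative. Section~\ref{sec:busby} corrects it to a homomorphism with the help of one operator $w$ in the corona, and Sections~\ref{sec:ideal}--\ref{sec:patch} construct $w$. Theorem~\ref{thm:local} is proved in Section~\ref{sec:local}.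

\section{Background}\label{sec:background}

\subsection*{Spaces}
We write $\mathcal O(X)$ for the lattice of open subsets of $X$.

\begin{lemma}\label{lem:top}
\begin{enumerate}
\item[(a)] Let $X$ be lqc. Then every locally closed subspace of $X$ is lqc, and $X$ is the union of an increasing sequence of quasi-compact sets. If $T\subset O$ with $T$ quasi-compact and $O$ open, then there are an open $H$ and a quasi-compact $T'$ with $T\subset H\subset T'\subset O$.
\item[(b)] Every locally closed subspace of a sober space is sober.
\item[(c)] Let $X,X'$ be sober and let $\Phi\colon\mathcal O(X)\to\mathcal O(X')$ be an order isomorphism. Then there is a homeomorphism $\theta\colon X\to X'$ with $X'\setminus\overline{\{\theta(x)\}}=\Phi(X\setminus\overline{\{x\}})$ for all $x\in X$.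
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Open subspaces are lqc by definition, and so are closed ones, because a quasi-compact set meets a closed set in a quasi-compact set. By second countability, countably many interiors of quasi-compact sets cover $X$; take finite unions. For the last claim, choose for each point of $T$ a quasi-compact neighborhood inside $O$. Finitely many interiors cover $T$; let $H$ be their union and $T'$ the union of the neighborhoods.

(b) A prime closed subset of a closed subspace is prime closed in $X$. If $Z$ is prime closed in an open subspace $O$, then its closure in $X$ is prime, hence equal to some $\overline{\{x\}}$. Since $O$ meets $\overline{\{x\}}$, it contains $x$, and so $x\in\overline Z\cap O=Z$.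

(c) Call an open set $W\ne X$ prime if $W=W_1\cap W_2$ with $W_1,W_2$ open forces $W=W_1$ or $W=W_2$. This says that $X\setminus W$ is prime closed, and it is a property of $W$ in the ordered set $\mathcal O(X)$. The map $x\mapsto X\setminus\overline{\{x\}}$ from $X$ to the prime open sets is injective because $X$ is $T_0$ and surjective because $X$ is sober. The same holds for $X'$, so the formula defines a bijection $\theta$. For $O$ open, $x\in O$ if and only if $O\not\subset X\setminus\overline{\{x\}}$. Hence $x\in O$ if and only if $\theta(x)\in\Phi(O)$.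
\end{proof}

\subsection*{Standard facts on $C^*$-algebras}
Let $C$ be a $C^*$-algebra. For $c\in C$ and $P\in\mathrm{Prim}(C)$ write $c(P)=c+P\in C/P$. For $V\subset\mathrm{Prim}(C)$ open let $C_V=\bigcap_{P\notin V}P$, the ideal of elements that vanish off $V$.

\begin{enumerate}
\item[(F1)] \emph{Norm functions.} For $\delta>0$ the set $\{P:\|c(P)\|>\delta\}$ is open and $\{P:\|c(P)\|\ge\delta\}$ is quasi-compact \cite{dixmier}. If $c\ge0$ and $f$ is continuous and nondecreasing on $[0,\infty)$ with $f(0)=0$, then $\|f(c)(P)\|=f(\|c(P)\|)$.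
\item[(F2)] \emph{Ideals.} The map $V\mapsto C_V$ is a lattice isomorphism from $\mathcal O(\mathrm{Prim}(C))$ onto the ideals of $C$, and $\|c+C_V\|=\sup_{P\notin V}\|c(P)\|$. A primitive ideal $P$ equals $C_V$ for $V=\mathrm{Prim}(C)\setminus\overline{\{P\}}$. The maps $P\mapsto P\cap C_V$ and $P\mapsto P/C_V$ identify $V$ with $\mathrm{Prim}(C_V)$ and the complement of $V$ with $\mathrm{Prim}(C/C_V)$. The space $\mathrm{Prim}(C)$ is lqc: if $P\in V$, take $c\in C_V$ with $\|c(P)\|>1$ and use the neighborhood $\{P':\|c(P')\|\ge1\}\subset V$. For separable $C$ it is sober and second countable.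
\item[(F3)] \emph{Nuclearity.} The algebra $C$ is nuclear if the minimal and the maximal $C^*$-norm on the algebraic tensor product with any $C^*$-algebra $Y$ agree. We write $\otimes$ for the minimal tensor product. Commuting $*$-homomorphisms from $C$ and $Y$ into a $C^*$-algebra define a $*$-homomorphism on the maximal tensor product. Commutative algebras are nuclear, and nuclearity passes to ideals, quotients, extensions, tensor products and inductive limits. If $S$ is simple and nuclear, then the ideals of $C\otimes S$ are the $C_V\otimes S$, and $(C\otimes S)/(C_V\otimes S)=(C/C_V)\otimes S$. We identify $\mathrm{Prim}(C\otimes S)$ with $\mathrm{Prim}(C)$ by $P\otimes S\leftrightarrow P$.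
\item[(F4)] \emph{Cuntz algebras.} The algebra $\mathcal O_2$ is the universal unital $C^*$-algebra generated by two isometries whose range projections add up to $1$, and $\mathcal O_\infty$ is the universal unital $C^*$-algebra generated by isometries $S_1,S_2,\dots$ with $S_n^*S_m=0$ for $n\ne m$. The algebras $\mathcal O_2,\mathcal O_\infty,\mathcal K$ are separable, simple and nuclear, and each is isomorphic to its tensor square. By Kirchberg's theorem, every separable exact $C^*$-algebra, in particular every separable nuclear one, embeds into $\mathcal O_2$.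
\item[(F5)] \emph{Multipliers.} The multiplier algebra $M(C)$ is unital and contains $C$ as an ideal; $M(C)/C$ is the corona algebra. A bounded sequence $(m_n)$ in $M(C)$ converges \emph{strictly} to some $m\in M(C)$ if and only if $(m_nc)$ and $(cm_n)$ converge in norm for all $c\in C$, and then the limits are $mc$ and $cm$. Adjoints and products of bounded strictly convergent sequences converge strictly. For an approximate unit $(u_\lambda)$ of $C$ one has $\|m+C\|=\lim_\lambda\|m(1-u_\lambda)\|$. The quotient map $C\to C/C_V$ extends to a unital $*$-homomorphism $M(C)\to M(C/C_V)$, $m\mapsto m_V$, and $m_V=0$ if and only if $mC\subset C_V$.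
\item[(F6)] \emph{Diagonal multipliers.} Let $C=C'\otimes\mathcal K(\ell^2(\mathbb N))$ with matrix units $e_{kl}$, and let $p_m=\sum_{i\le m}1\otimes e_{ii}$. Then $p_m\to1$ strictly. For a bounded sequence $(t_i)$ in $M(C')$ the sum $t=\sum_it_i\otimes e_{ii}$ converges strictly and has norm $\sup_i\|t_i\|$. If all $t_i$ lie in $C'$, then $t\in C$ if and only if $\|t_i\|\to0$, because $t\in C$ is equivalent to $\|(1-p_m)t\|\to0$.
\item[(F7)] \emph{Functionals.} Every bounded functional on $C$ is a linear combination of four positive ones. If $0\le f'\le f$ and $(\pi,H,\xi)$ is the GNS representation of $f$, then $f'(c)=\langle\pi(c)y\xi,\xi\rangle$ for some $y\in\pi(C)'$. If $\omega$ is a pure state and $N=\{c:\omega(c^*c)=0\}$, then $\ker\omega=N+N^*$.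
\end{enumerate}

The isometries $S_n$ will be used through one identity. If $c$ commutes with $S_1,\dots,S_n$, then $S_l^*cS_{l'}=S_l^*S_{l'}c$ equals $c$ for $l=l'$ and $0$ otherwise. Hence
\begin{equation}\label{eq:merge}
\sum_{l=1}^nr_l^*cr_l=r^*cr\qquad\text{for }r=\sum_{l=1}^nS_lr_l .
\end{equation}
A sum of compressions of $c$ becomes a single compression. Such sums describe the positive part of an ideal.

\begin{lemma}\label{lem:cone}
Let $y_1,\dots,y_s\ge0$ in $C$, let $e\ge0$ be in the ideal generated by them, and let $\eta>0$. Then there are finitely many $r_l\in C$ and indices $k_l$ with $\|e-\sum_lr_l^*y_{k_l}r_l\|<\eta$.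
\end{lemma}

\begin{proof}
Let $y=\sum_ky_k$. Since $0\le y_k\le y$, the element $e$ lies in the ideal generated by $y$. This ideal is also generated by $y^{1/2}$, and it contains $e^{1/2}$. So there is $m=\sum_{l=1}^nc_ly^{1/2}d_l$ with $c_l,d_l\in C$ and $\|e-m^*m\|<\eta/2$. Expanding $\sum_{l,l'}(m_l-m_{l'})^*(m_l-m_{l'})\ge0$ gives $(\sum_lm_l)^*(\sum_lm_l)\le n\sum_lm_l^*m_l$ for any $m_1,\dots,m_n$. With $\gamma=\max_l\|c_l\|^2$ we get
\[
f:=m^*m\le n\sum_ld_l^*y^{1/2}c_l^*c_ly^{1/2}d_l\le z:=n\gamma\sum_ld_l^*yd_l .
\]
For $0<t<\eta/2$ put $r=(z+t)^{-1/2}f^{1/2}\in C$. Then $f-r^*zr=tf^{1/2}(z+t)^{-1}f^{1/2}$, and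
\[
\|f-r^*zr\|=t\|(z+t)^{-1/2}f(z+t)^{-1/2}\|\le t\|z(z+t)^{-1}\|\le t .
\]
Finally $r^*zr=n\gamma\sum_{l,k}(d_lr)^*y_k(d_lr)$.
\end{proof}

\section{Extensions and the gluing map}\label{sec:reduction}

Let $X$ be a space, $U\subset X$ open and $F=X\setminus U$. If $G\subset F$ is relatively open, say $G=W\cap F$, then $U\cup G=U\cup W$ is open in $X$. To recover the topology of $X$ from those of $U$ and $F$ one must know for which $V\in\mathcal O(U)$ and $G\in\mathcal O(F)$ the union $V\cup G$ is open. For $V\in\mathcal O(U)$ let $W_V$ be the union of all open $W\subset X$ with $W\cap U\subset V$. Then $W_V$ is open and $W_V\cap U=V$. The \emph{gluing map} is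
\[
j\colon\mathcal O(U)\to\mathcal O(F),\qquad j(V)=W_V\cap F .
\]
Thus $x\in j(V)$ means that $x$ has an open neighborhood whose trace on $U$ lies in $V$. We claim that
\begin{equation}\label{eq:opens}
\mathcal O(X)=\{V\cup G:\ V\in\mathcal O(U),\ G\in\mathcal O(F),\ G\subset j(V)\}.
\end{equation}
If $W$ is open, then $W\subset W_{W\cap U}$, so $W\cap F\subset j(W\cap U)$. Conversely, if $G\subset j(V)$, then $V\cup G=W_V\cap(U\cup G)$ is open.

On the algebraic side, let $A$ and $B$ be $C^*$-algebras with $\mathrm{Prim}(A)=U$ and $\mathrm{Prim}(B)=F$. Put $\mathcal Q=M(A)/A$ and $\mathcal Q_V=M(A/A_V)/(A/A_V)$ for $V\in\mathcal O(U)$. The map $m\mapsto m_V$ induces a $*$-homomorphism $\mathcal Q\to\mathcal Q_V$. A $*$-homomorphism $\varphi\colon B\to\mathcal Q$, called a Busby map, defines the extension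
\[
0\to A\to E\to B\to0,\qquad E=\{(b,m)\in B\oplus M(A):\varphi(b)=m+A\},
\]
with the maps $a\mapsto(0,a)$ and $(b,m)\mapsto b$. Let $\varphi_V\colon B\to\mathcal Q_V$ be the composition of $\varphi$ with $\mathcal Q\to\mathcal Q_V$. The kernels of the $\varphi_V$ are the algebraic counterpart of the gluing map.

\begin{proposition}\label{prop:reduction}
Let $X$ be sober and let $A,B$ be separable. If $\ker\varphi_V=B_{j(V)}$ for every open $V\subset U$, then there is a homeomorphism $X\cong\mathrm{Prim}(E)$ which restricts to the given identifications $U=\mathrm{Prim}(A)$ and $F=\mathrm{Prim}(B)$.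
\end{proposition}

\begin{proof}
For $V\in\mathcal O(U)$ and $G\in\mathcal O(F)$ with $G\subset j(V)$ let
\[
J_{V,G}=\{(b,m)\in E:\ b\in B_G,\ m_V=0\},
\]
an ideal of $E$ with $J_{V,G}\cap A=A_V$. Its image in $B$ is all of $B_G$. Indeed, let $b\in B_G$ and choose $m$ with $(b,m)\in E$. Since $b\in B_{j(V)}=\ker\varphi_V$, we have $m_V\in A/A_V$, so $m_V=a_V$ for some $a\in A$, and $(b,m-a)\in J_{V,G}$.

Every ideal $J$ of $E$ has this form. By (F2), $J\cap A=A_V$ for some $V$, and the image of $J$ in $B$ is $B_G$ for some $G$. For $(b,m)\in J$ and $a\in A$ we have $ma\in J\cap A=A_V$, so $m_V=0$ and $\varphi_V(b)=0$. Therefore $B_G\subset\ker\varphi_V=B_{j(V)}$, that is $G\subset j(V)$, and $J\subset J_{V,G}$. Given $e\in J_{V,G}$, choose $e'\in J$ with the same image in $B$. Then $e-e'\in J_{V,G}\cap A=A_V\subset J$, so $J=J_{V,G}$.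

If $V\subset V'$ and $G\subset G'$, then $J_{V,G}\subset J_{V',G'}$, because $mA\subset A_V$ implies $mA\subset A_{V'}$. The converse holds because $V$ and $G$ are read off from $J_{V,G}\cap A$ and from the image in $B$. By \eqref{eq:opens}, $V\cup G\mapsto J_{V,G}$ is an order isomorphism from $\mathcal O(X)$ onto the ideals of $E$. The algebra $E$ is separable, so $\mathrm{Prim}(E)$ is sober. By Lemma~\ref{lem:top}(c) and (F2) there is a homeomorphism $X\to\mathrm{Prim}(E)$ which sends $x$ to the ideal $J_{V,G}$ with $V\cup G=X\setminus\overline{\{x\}}$. For $x\in U$ this ideal meets $A$ in $A_V$ with $V=U\setminus\overline{\{x\}}$, the primitive ideal of $A$ given by $x$. For $x\in F$ we have $V=U$, so the ideal contains $A$, and its image $B_G$ with $G=F\setminus\overline{\{x\}}$ is the primitive ideal of $B$ given by $x$.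
\end{proof}

For example, $\varphi=0$ satisfies the hypothesis exactly when $j(\emptyset)=F$, that is, when $F$ is open. For the two-point space $X=\{u,x\}$ with $U=\{u\}$ we have $j(\emptyset)=\emptyset$ and $j(U)=F$, and the unital map from $B=\mathbb C$ into $M(\mathcal K)/\mathcal K$ has the required kernels.

\section{A model case}\label{sec:model}

Let $X=[1,\infty]$, $U=[1,\infty)$, $F=\{\infty\}$, $A_0=C_0(U)$ and $B=\mathbb C$. Here $j(V)=\{\infty\}$ if $U\setminus V$ is bounded and $j(V)=\emptyset$ otherwise. Let $\mathcal D_0=\mathcal O_\infty\otimes\mathcal K(\ell^2(\mathbb N))$ and $A=C_0(U,\mathcal D_0)$. Bounded continuous functions $U\to\mathcal D_0$ and constants in $M(\mathcal D_0)$ act on $A$ as multipliers by pointwise multiplication. For $f\in C_b(U,\mathcal D_0)$ the image $f_V$ is the restriction to $U\setminus V$, and it lies in $A/A_V=C_0(U\setminus V,\mathcal D_0)$ if and only if $\|f(u)\|\to0$ as $u\to\infty$ in $U\setminus V$. So it suffices to find a projection $q\in C_b(U,\mathcal D_0)$ with $q(u)\ne0$ for all $u$. Then $\|q(u)\|=1$,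 the element $q_V$ lies in $A/A_V$ exactly when $U\setminus V$ is bounded, and $\varphi(\lambda)=\lambda q+A$ satisfies the hypothesis of Proposition~\ref{prop:reduction}.

A constant projection does this, but only because $A_0/(A_0)_V=C_0(U\setminus V)$ is unital exactly when $U\setminus V$ is compact, and a general $A_0$ has no such property. What every $A_0$ has, by (F1) and (F2), is positive elements concentrated on small quasi-compact sets. We therefore build $q$ from bump functions.

For $i\in\mathbb N$ let $g_i\in C_0(U)$ be $1$ for $|u-i|\le1$, $0$ for $|u-i|\ge2$, and linear in between. The sum $g=\sum_ig_i\,(1\otimes e_{ii})$ is locally finite, so $g\in C_b(U,\mathcal D_0)$, and $\|g(u)\|=1$ for all $u$. Thus $g$ vanishes in $\mathcal Q_V$ for the right sets $V$, but $g$ is not a projection. We look for $q$ in the form $1-vv^*$ with an isometry $v$. To make $q$ vanish wherever $g$ does, $v$ should be $1$ where $g$ is $0$. This suggests $v=(1-g)^{1/2}+s$, and $v$ is an isometry if $s^*s=g$ and $(1-g)s=0$. So we must move $g$ into the region where $g$ acts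 as the identity.

The region is large enough because the sets $\{g_k=1\}$ still cover $U$. Let $\rho_k(u)=\cos(\pi(u-k)/2)$ for $|u-k|\le1$ and $\rho_k(u)=0$ otherwise. On $[k,k+1]$ we have $\rho_k^2+\rho_{k+1}^2=\cos^2(\pi(u-k)/2)+\sin^2(\pi(u-k)/2)=1$, so $\sum_k\rho_k^2=1$ on $U$, and $(1-g_k)\rho_k=0$. Put
\[
w=\sum_{k,i}\rho_k\,g_i^{1/2}\,(S_i\otimes e_{ki}),
\]
again a locally finite sum. Different columns $i$ use the same row $k$, and the factors $S_i$ keep the columns orthogonal:
\[
w^*w=\sum_i\Big(\sum_k\rho_k^2\Big)g_i\,(1\otimes e_{ii})=g,\qquad (1-g)w=\sum_{k,i}(1-g_k)\rho_k\,g_i^{1/2}\,(S_i\otimes e_{ki})=0 .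
\]
Write $S_n$ for the constant $S_n\otimes1$; it commutes with $g$. Let $s=S_1w$ and $s'=S_2w$. Both satisfy the two relations just proved for $w$, and $s'^*s=0$. The second relation gives $(1-g)^{1/2}s=(1-g)^{1/2}s'=0$. So $v=(1-g)^{1/2}+s$ satisfies $v^*v=1-g+g=1$ and $s'^*v=0$, and
\[
q=1-vv^*=g-ss^*-s(1-g)^{1/2}-(1-g)^{1/2}s^*
\]
is a projection in $C_b(U,\mathcal D_0)$ with $s'^*qs'=s'^*s'=g$. Since $g(u)\ne0$, also $q(u)\neq0$.

In the general case three things change. There is no metric from which to build the bumps, and the $i$-th bump must be tied to a point $x_i$ of $F$ that varies with $i$. There is no partition of unity in $A_0$. And $w$ must intertwine an action of $B$ which in row $k$ factors through $B/P_{x_k}$ and in column $i$ through $B/P_{x_i}$. We will achieve this only approximately for each $i$, with errors tending to zero, which means exactly in the corona algebra.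

\section{Cells}\label{sec:cells}

If $U=\emptyset$, Theorem~\ref{thm:ext} holds with $E=B$, and if $F=\emptyset$, it holds with $E=A_0\otimes\mathcal O_2\otimes\mathcal O_\infty\otimes\mathcal K$ by (F3). From now until the end of Section~\ref{sec:patch}, $X,U,F,A_0,B$ are as in Theorem~\ref{thm:ext} with $U,F\ne\emptyset$, and we identify $U=\mathrm{Prim}(A_0)$ and $F=\mathrm{Prim}(B)$. We write $P_x\subset B$ for the primitive ideal given by $x\in F$ and $b(x)=b+P_x$, and $a(u)$ in the same sense for $a\in A_0$ and $u\in U$.

The next lemma provides the bumps. A \emph{cell} consists of a base point $x_i\in F$ and an element $a_i\in A_0$ that vanishes off a quasi-compact set $Q_i$ and is large on an open set $H_i$. Property (1) says that the cells based in $L$ shrink into every neighborhood of $L$. Property (2) says that, after finitely many are removed, the cells based near $L$ still cover the trace on $U$ of a neighborhood of $L$. In the model case $x_i=\infty$ and $Q_i=[i-2,i+2]\cap U$.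

\begin{lemma}\label{lem:cells}
There are a countably infinite set $I$ and, for $i\in I$, points $x_i\in F$, positive contractions $a_i\in A_0$ and quasi-compact sets $Q_i\subset U$ with $a_i(u)=0$ for $u\in U\setminus Q_i$, such that, with $H_i=\{u\in U:\|a_i(u)\|>3/4\}$, the following hold.
\begin{enumerate}
\item[(1)] If $W\subset X$ is open and $L\subset W\cap F$ is quasi-compact, then $Q_i\subset W\cap U$ for all but finitely many $i$ with $x_i\in L$.
\item[(2)] If $L\subset F$ is quasi-compact, $G\supset L$ is open in $F$ and $J\subset I$ is finite, then there is an open $W\subset X$ with $W\supset L$ and $W\cap U\subset\bigcup\{H_i:i\in I\setminus J,\ x_i\in G\}$.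
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{A substitute for balls.} Let $(O_m)_{m\ge1}$ be a basis of $X$. For $x\in X$ let $O^n(x)$ be the intersection of the $O_m$ with $m\le n$ and $x\in O_m$, and $O^n(x)=X$ if there is no such $m$. This is an open neighborhood of $x$. If $L\subset W$ with $L$ quasi-compact and $W$ open, then $L\subset O_{m_1}\cup\dots\cup O_{m_s}\subset W$ for suitable indices, and each $x\in L$ lies in some $O_{m_j}$. Hence
\begin{equation}\label{eq:balls}
O^n(x)\subset W\qquad\text{for all }x\in L\text{ and }n\ge\max_jm_j .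
\end{equation}
Each cell will have a level $n$, with finitely many cells of each level, and with $Q_i\subset O^n(x_i)$. Then (1) follows from \eqref{eq:balls}, and the work lies in (2).

\emph{Step 1: countably many pairs $(L,G)$ suffice.} Let $(G'_s)$ be a countable basis of $F$ closed under finite unions. For each pair $(s,t)$ such that some quasi-compact $K$ satisfies $G'_s\subset K\subset G'_t$, choose one such $K$ and record the pair $(K,G'_t)$. List the recorded pairs as $(K_r,G_r)_{r\ge1}$, with repetitions if necessary. If $\emptyset\ne L\subset G$ with $L$ quasi-compact and $G$ open in $F$, then $L\subset K_r\subset G_r\subset G$ for some $r$. Indeed, finitely many basis sets inside $G$ cover $L$; let $G'_t$ be their union. As $F$ is lqc, Lemma~\ref{lem:top}(a) gives $L\subset H\subset K\subset G'_t$ with $H$ open in $F$ and $K$ quasi-compact. Finitely many basis sets inside $H$ cover $L$; let $G'_s$ be their union. Then a set was chosen for $(s,t)$.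

\emph{Step 2: shells.} Fix $r$; it is suppressed in the notation until Step~5. We construct neighborhoods $W^{(n)}$ of $K_r$, $n\ge r$, made of pieces that are small in the sense of $O^n$. Put $M^{(r)}=K_r$. Let $n\ge r$ and let a quasi-compact $M^{(n)}\subset G_r$ be given. Since $X$ is lqc and $U\cup G_r$ is open in $X$, each $x\in M^{(n)}$ has an open $W_x$ and a quasi-compact $L_x$ with
\[
x\in W_x\subset L_x\subset O^n(x)\cap(U\cup G_r).
\]
Select finitely many points $x_{n,l}\in M^{(n)}$, $1\le l\le s_n$, such that the sets $W_{n,l}=W_{x_{n,l}}$ cover $M^{(n)}$. Put $L_{n,l}=L_{x_{n,l}}$, $W^{(n)}=\bigcup_lW_{n,l}$ and $M^{(n+1)}=\bigcup_lL_{n,l}\cap F$. The set $M^{(n+1)}$ is quasi-compact and contained in $(U\cup G_r)\cap F=G_r$, so the recursion continues. We have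
\[
M^{(n)}\subset W^{(n)}\cap F\subset M^{(n+1)}\subset W^{(n+1)},
\]
so $K_r\subset W^{(n)}$ for all $n\ge r$. The reason for letting $M^{(n)}$ grow is that now $L_{n,l}\cap F\subset W^{(n+1)}$. Hence the shell $T^0_{n,l}=L_{n,l}\setminus W^{(n+1)}$, which is closed in $L_{n,l}$ and so quasi-compact, lies in the open set
\[
O_{n,l}=O^n(x_{n,l})\cap U .
\]
By Lemma~\ref{lem:top}(a) choose $H^0_{n,l}$ open and $T'_{n,l}$ quasi-compact with $T^0_{n,l}\subset H^0_{n,l}\subset T'_{n,l}\subset O_{n,l}$.

\emph{Step 3: points in no shell.} A point of $U$ may stay in $W^{(n)}$ for all $n$. This happens, for instance, when its closure meets $K_r$, as in the two-point space. Such points are distributed over the levels separately. For $N\ge r$ let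
\[
R_N=(W^{(N)}\cap U)\setminus\bigcup_{n\ge N,\,l}H^0_{n,l}.
\]
Then $R_N\subset W^{(n)}$ for all $n\ge N$, by induction: if $u\in R_N\cap W^{(n)}$, then $u\in L_{n,l}$ for some $l$, and $u\notin T^0_{n,l}$ forces $u\in W^{(n+1)}$. The set $R_N$ is locally closed, because the $H^0_{n,l}$ are open; this is why the shells were thickened. By Lemma~\ref{lem:top}(a), $R_N=\bigcup_kR_{N,k}$ with $R_{N,k}$ quasi-compact and increasing in $k$. For $n\ge N$, each point of $R_{N,n}$ has a quasi-compact neighborhood inside one of the open sets $W_{n,l}\cap U$, and finitely many of these neighborhoods cover $R_{N,n}$. Grouping them by $l$ gives $R_{N,n}\subset\bigcup_lR_{N,n,l}$ with $R_{N,n,l}\subset W_{n,l}\cap U\subset O_{n,l}$ quasi-compact. Put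
\[
T_{n,l}=T'_{n,l}\cup\bigcup_{N=r}^nR_{N,n,l},
\]
a quasi-compact subset of $O_{n,l}$. A point $u\in W^{(N)}\cap U$ lies either in some $H^0_{n,l}\subset T_{n,l}$ with $n\ge N$, or in some $R_{N,k}$, and then in $R_{N,n}\subset\bigcup_lT_{n,l}$ for $n\ge\max(k,N)$. Hence $W^{(N)}\cap U\subset\bigcup_{n\ge N,l}T_{n,l}$.

\emph{Step 4: the elements.} Fix $n,l$ and write $O=O_{n,l}$. For $u\in T_{n,l}$ the ideal $(A_0)_O$ is not contained in the primitive ideal $u$, so there is a positive $c_u\in(A_0)_O$ with $\|c_u(u)\|>1$. By (F1) the inequality persists on a neighborhood of $u$. By quasi-compactness, a finite sum $c$ of such elements satisfies $0\le c\in(A_0)_O$ and $\|c(u)\|>1$ for all $u\in T_{n,l}$. Let $\psi(t)$ be $0$ for $t\le\frac12$, $1$ for $t\ge1$, and linear in between. Put $a_{n,l}=\psi(c)$ and $Q_{n,l}=\{u\in U:\|c(u)\|\ge\frac12\}$. The set $Q_{n,l}$ is quasi-compact and contained in $O$, since $c$ vanishes off $O$. As $\|a_{n,l}(u)\|=\psi(\|c(u)\|)$, the element $a_{n,l}$ vanishes off $Q_{n,l}$ and has norm $1$ on $T_{n,l}$, so $T_{n,l}\subset H_{n,l}=\{u:\|a_{n,l}(u)\|>3/4\}$.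 With Step~3,
\begin{equation}\label{eq:cover}
W^{(N)}\cap U\subset\bigcup_{n\ge N,\,l}H_{n,l}\qquad(N\ge r).
\end{equation}

\emph{Step 5: all cells.} Let $I$ be the set of triples $(r,n,l)$ with $r\ge1$, $n\ge r$ and $1\le l\le s_n$, with the data constructed for $r$, and call $n$ the level. Since $r\le n$, there are finitely many triples of each level. The set $I$ is infinite: by Step~1 some $K_r$ is non-empty, and then $M^{(n)}\ne\emptyset$ for all $n\ge r$.

For (1), if $x_i\in L$ and the level $n$ of $i$ is as large as in \eqref{eq:balls}, then $Q_i\subset O^n(x_i)\cap U\subset W\cap U$. For (2), take $W=\emptyset$ if $L=\emptyset$. Otherwise choose $r$ with $L\subset K_r\subset G_r\subset G$ and $N\ge r$ larger than all levels in $J$, and let $W=W^{(N)}$ be the set constructed for $r$. Then $W\supset K_r\supset L$, and the cells in \eqref{eq:cover} are not in $J$ and have base points $x_{n,l}\in M^{(n)}\subset G_r\subset G$.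
\end{proof}

The choice of $L_x$ in Step~2 is the only place in the proof of Theorem~\ref{thm:ext} where local quasi-compactness of $X$ at points of $F$ is used. In Example~\ref{ex:lqc} the lemma fails: with $L=F=\{p\}$, property (2) requires each infinite set $\{n\}\times\mathbb N$ with $n$ large to be covered by the finite sets $Q_i\supset H_i$, while (1) allows only finitely many $Q_i$ to meet it.

\section{The Busby map}\label{sec:busby}

\subsection*{The algebra and the diagonal multipliers}
Enumerate $I=\mathbb N$. Let
\[
A'=A_0\otimes\mathcal O_2\otimes\mathcal O_\infty,\qquad A=A'\otimes\mathcal K(\ell^2(\mathbb N)),\qquad\mathcal Q=M(A)/A ,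
\]
with $e_{kl}$ and $p_m$ as in (F6). By (F3) the ideals of $A'$ are $A'_V=(A_0)_V\otimes\mathcal O_2\otimes\mathcal O_\infty$ and those of $A$ are $A_V=A'_V\otimes\mathcal K$, for $V\subset U$ open. Each factor has a task: $\mathcal K$ gives one diagonal entry per cell, $\mathcal O_2$ receives the quotients of $B$, and $\mathcal O_\infty$ supplies isometries that commute with everything else.

The algebra $B/P_{x_i}$ is separable and nuclear. By (F4) there is a $*$-homomorphism $\iota_i\colon B\to\mathcal O_2$ with kernel $P_{x_i}$, so $\|\iota_i(b)\|=\|b(x_i)\|$. On $[0,1]$ let $\alpha(t)=\min(1,2t)$ and $\beta(t)=\max(0,2t-1)$. Both are nondecreasing and vanish at $0$, and $\alpha(t)=1$ whenever $\beta(t)\ne0$. In $M(A)$ define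
\[
\sigma(b)=\sum_i1\otimes\iota_i(b)\otimes1\otimes e_{ii},\quad
g=\sum_i\alpha(a_i)\otimes1\otimes1\otimes e_{ii},\quad
h=\sum_i\beta(a_i)\otimes1\otimes1\otimes e_{ii}.
\]
Let $S_n$ denote also $1\otimes1\otimes S_n\in M(A')$ and $1\otimes1\otimes S_n\otimes1\in M(A)$. The map $\sigma\colon B\to M(A)$ is a $*$-homomorphism. The positive contractions $g,h,p_m$ commute with each other and with $\sigma(B)$, and all these elements commute with the $S_n$ and $S_n^*$. Moreover
\begin{equation}\label{eq:gh}
(1-g)h^{1/2}=0,\qquad p_mh^{1/2}\in A\quad(m\ge1),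
\end{equation}
the latter because $\mathcal O_2$ and $\mathcal O_\infty$ are unital and $\beta(a_i)^{1/2}\in A_0$. We use the same symbols for images in $\mathcal Q$.

The element $g\sigma(b)$ has the entry $\alpha(a_i)\otimes\iota_i(b)\otimes1$ in position $i$; it places the value of $b$ at $x_i$ on the cell $Q_i$. The two properties of the cells are what is needed to compute where it vanishes.

\begin{lemma}\label{lem:kernel}
Let $V\subset U$ be open and $b\in B$. Then $g\sigma(b)$ maps to $0$ in $\mathcal Q_V$ if and only if $b\in B_{j(V)}$.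
\end{lemma}

\begin{proof}
The image of $g\sigma(b)$ in $M(A/A_V)$ is diagonal with entries in $A'/A'_V=(A_0/(A_0)_V)\otimes\mathcal O_2\otimes\mathcal O_\infty$. By (F6), and since the norm is multiplicative on elementary tensors, it lies in $A/A_V$ if and only if
\begin{equation}\label{eq:entries}
\|\alpha(a_i)+(A_0)_V\|\cdot\|b(x_i)\|\to0\qquad(i\to\infty).
\end{equation}

Let $b\in B_{j(V)}$ and $\delta>0$. The set $L=\{x\in F:\|b(x)\|\ge\delta\}$ is quasi-compact and contained in $j(V)=W_V\cap F$. By Lemma~\ref{lem:cells}(1), for all but finitely many $i$ with $x_i\in L$ we have $Q_i\subset W_V\cap U=V$. Then $a_i$ vanishes off $V$ and the first factor in \eqref{eq:entries} is $0$. For $x_i\notin L$ the product is less than $\delta$. So \eqref{eq:entries} holds.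

Conversely, assume \eqref{eq:entries} and let $x\in F$ with $\|b(x)\|>\delta>0$. We show $x\in j(V)$. Let $G=\{x'\in F:\|b(x')\|>\delta\}$ and $J=\{i:x_i\in G,\ \|\alpha(a_i)+(A_0)_V\|\ge1\}$, which is finite by \eqref{eq:entries}. Lemma~\ref{lem:cells}(2) with $L=\{x\}$ gives an open $W\ni x$ with $W\cap U\subset\bigcup\{H_i:i\notin J,\ x_i\in G\}$. If $x_i\in G$ and there is $u\in H_i\setminus V$, then $\|\alpha(a_i)+(A_0)_V\|\ge\alpha(\|a_i(u)\|)=1$, so $i\in J$. Hence all $H_i$ in the union lie in $V$, so $W\cap U\subset V$ and $x\in j(V)$. Thus $b$ vanishes off $j(V)$.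
\end{proof}

\subsection*{Correcting $g\sigma$ to a homomorphism}
The map $b\mapsto g\sigma(b)$ is not multiplicative, since $g\sigma(b)\,g\sigma(c)=g^2\sigma(bc)$. As in the model case we replace $g$ by $q=1-vv^*$. Now $q$ must also commute with $\sigma(B)$. The following operator makes this possible.

\begin{proposition}\label{prop:w}
There is $w\in\mathcal Q$ such that for all $b\in B$
\[
\text{\rm(R1) } w^*\sigma(b)w=g\sigma(b),\qquad\text{\rm(R2) } w^*w\,\sigma(b)=g\sigma(b),\qquad\text{\rm(R3) } (1-g)w=0 .
\]
\end{proposition}

If $B$ and $\sigma$ were unital, (R2) would follow from (R1) with $b=1$; in general it is a separate condition. The proof occupies Sections~\ref{sec:ideal}--\ref{sec:patch}.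

\begin{proof}[Proof of Theorem~\ref{thm:ext}, given Proposition~\ref{prop:w}]
We compute in $\mathcal Q$. Let $s=S_1w$ and $s'=S_2w$. Both satisfy (R1)--(R3), because $S_n^*\sigma(b)S_n=\sigma(b)$, $S_n^*S_n=1$ and $gS_n=S_ng$.

\emph{The element $s$ commutes with $\sigma(B)$.} By (R1) for $b^*b$, $b^*$ and $b$, and by (R2),
\begin{align*}
&(\sigma(b)s-s\sigma(b))^*(\sigma(b)s-s\sigma(b))\\
&\quad=s^*\sigma(b^*b)s-s^*\sigma(b^*)s\,\sigma(b)-\sigma(b^*)\,s^*\sigma(b)s+\sigma(b^*)\,s^*s\,\sigma(b)\\
&\quad=g\sigma(b^*b)-g\sigma(b^*b)-g\sigma(b^*b)+g\sigma(b^*b)=0 .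
\end{align*}
Taking adjoints, $s^*$ commutes with $\sigma(B)$ as well.

\emph{The homomorphism.} From $s^*(1-g)s=0$ we get $(1-g)^{1/2}s=0$, and $(1-g)^{1/2}s'=0$ for the same reason. Let $v=(1-g)^{1/2}+s$ and
\begin{equation}\label{eq:q}
q=1-vv^*=g-ss^*-s(1-g)^{1/2}-(1-g)^{1/2}s^* .
\end{equation}
The elements $v,v^*,q$ commute with $\sigma(B)$. We have $v^*v=1-g+s^*s$, so $v^*v\,\sigma(b)=\sigma(b)$ by (R2): $v$ acts as an isometry relative to $\sigma(B)$. Hence $(vv^*)^2\sigma(b)=v\,(v^*v\,\sigma(b))\,v^*=vv^*\sigma(b)$, that is, $q^2\sigma(b)=q\sigma(b)$. Therefore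
\[
\varphi\colon B\to\mathcal Q,\qquad\varphi(b)=\sigma(b)q,
\]
satisfies $\varphi(b)\varphi(c)=\sigma(b)\,q^2\sigma(c)=\varphi(bc)$ and $\varphi(b)^*=\varphi(b^*)$. It is a $*$-homomorphism.

\emph{If $\varphi_V(b)=0$, then $g\sigma(b)$ maps to $0$ in $\mathcal Q_V$.} We have $v^*s'=(1-g)^{1/2}s'+w^*S_1^*S_2w=0$, so $qs'=s'$, and (R1) for $s'$ gives $s'^*\varphi(b)s'=s'^*\sigma(b)s'=g\sigma(b)$.

\emph{If $g\sigma(b)$ maps to $0$ in $\mathcal Q_V$, then $\varphi_V(b)=0$.} By (R2), $(s\sigma(b))^*(s\sigma(b))=\sigma(b^*)\,g\sigma(b)$ and $(s\sigma(b^*))^*(s\sigma(b^*))=\sigma(b)\,g\sigma(b^*)=g\sigma(b)\,\sigma(b^*)$. Both map to $0$, so $\sigma(b)s=s\sigma(b)$ and $\sigma(b)s^*=(s\sigma(b^*))^*$ map to $0$. By \eqref{eq:q},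
\[
\varphi(b)=g\sigma(b)-\sigma(b)s\,s^*-\sigma(b)s\,(1-g)^{1/2}-(1-g)^{1/2}\,\sigma(b)s^*
\]
maps to $0$.

By Lemma~\ref{lem:kernel}, $\ker\varphi_V=B_{j(V)}$ for every open $V\subset U$. Proposition~\ref{prop:reduction}, which is where sobriety enters, gives the extension $E$ and the homeomorphism. The algebra $E$ is an extension of the separable nuclear algebra $B$ by the separable nuclear algebra $A$, so it is separable and nuclear. This is the only use of the nuclearity of $A_0$.
\end{proof}

\section{Comparing $g$ with $h$ for one element of $B$}\label{sec:ideal}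

By \eqref{eq:gh}, every operator of the form $w=h^{1/2}d$ satisfies (R3), and (R1) then reads $d^*h\sigma(b)d=g\sigma(b)$. So $g\sigma$ must be obtained from the smaller map $h\sigma$ by compression. We do this first for one positive $b$, up to $\varepsilon$; then for finite subsets of $B$, up to $\varepsilon$; and finally for all of $B$, exactly.

For one $b$, the $i$-th entry of $g\sigma(b)$ lives on $Q_i$, and $Q_i$ is covered by finitely many $H_k$ on which the entries of $h\sigma(b)$ are large. Lemma~\ref{lem:cone} replaces the partition of unity of the model case and gives a column for each $i$. Two conditions are needed to assemble infinitely many columns into a multiplier. Their norms must be uniformly bounded, which we obtain by using only the spectral part of the entries above a fixed level $\kappa$. And each row may be used only finitely often, which we obtain from the finite set $J$ in Lemma~\ref{lem:cells}(2).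

\begin{lemma}\label{lem:ideal}
For $b\in B_+$, the element $g\sigma(b)$ lies in the ideal of $\mathcal Q$ generated by $h\sigma(b)$.
\end{lemma}

\begin{proof}
Let $\delta,\eta>0$. We find $d\in M(A)$ with $\|d^*h\sigma(b)d-g\sigma(b)\|\le\delta+\eta$ in $\mathcal Q$. Write $g\sigma(b)=\sum_ig_i\otimes e_{ii}$ and $h\sigma(b)=\sum_kh_k\otimes e_{kk}$ with
\[
g_i=\alpha(a_i)\otimes\iota_i(b)\otimes1,\qquad h_k=\beta(a_k)\otimes\iota_k(b)\otimes1\qquad\text{in }A'.
\]
Let $L=\{x\in F:\|b(x)\|\ge\delta\}$, $G=\{x\in F:\|b(x)\|>\delta/2\}$, $I_\delta=\{i:x_i\in L\}$ and $\kappa=\delta/8$. For $i\notin I_\delta$ we have $\|g_i\|<\delta$.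

\emph{The rows.} For each $N\ge1$, Lemma~\ref{lem:cells}(2) with $J=\{1,\dots,N\}$ gives an open $W_N\supset L$ with $W_N\cap U\subset\bigcup\{H_k:k>N,\ x_k\in G\}$. By Lemma~\ref{lem:cells}(1) there are $i(1)<i(2)<\cdots$ such that $i\in I_\delta$ and $i\ge i(N)$ imply $Q_i\subset W_N\cap U$. Let $I'=\{i\in I_\delta:i\ge i(1)\}$, and for $i\in I'$ let $N(i)=\max\{N:i(N)\le i\}$, so that $N(i)\to\infty$. The quasi-compact set $Q_i$ lies in $W_{N(i)}\cap U$, so $Q_i\subset\bigcup_{k\in\Lambda_i}H_k$ for a finite set $\Lambda_i\subset\{k>N(i):x_k\in G\}$.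

\emph{The column for $i\in I'$.} The ideal of $A'$ generated by the $(h_k-\kappa)_+$, $k\in\Lambda_i$, has the form $A'_V$, and $\|h_k+A'_V\|\le\kappa$ for $k\in\Lambda_i$. If $u\in H_k\setminus V$ for some $k\in\Lambda_i$, then
\[
\|h_k+A'_V\|=\|\beta(a_k)+(A_0)_V\|\,\|b(x_k)\|\ge\beta(\|a_k(u)\|)\,\|b(x_k)\|\ge\tfrac12\cdot\tfrac\delta2>\kappa ,
\]
a contradiction. So $V\supset\bigcup_{k\in\Lambda_i}H_k\supset Q_i$, hence $a_i\in(A_0)_V$ and $g_i\in A'_V$. By Lemma~\ref{lem:cone} there is a finite sum $f_i=\sum_lr_l^*(h_{k_l}-\kappa)_+r_l$ with $r_l\in A'$, $k_l\in\Lambda_i$ and $\|g_i-f_i\|\le\eta$. The $S_l$ commute with $(h_k-\kappa)_+$, so \eqref{eq:merge} merges the terms with the same $k$: with $r_{ki}=\sum_{l:k_l=k}S_lr_l\in A'$ we have $f_i=\sum_{k\in\Lambda_i}r_{ki}^*(h_k-\kappa)_+r_{ki}$. Let $\chi(t)=\big((t-\kappa)_+/\max(t,\kappa)\big)^{1/2}$ and $d_{ki}=\chi(h_k)r_{ki}\in A'$. Since $t\chi(t)^2=(t-\kappa)_+$ and $\chi(t)^2\le\kappa^{-1}(t-\kappa)_+$,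
\[
\sum_{k\in\Lambda_i}d_{ki}^*h_kd_{ki}=f_i,\qquad\Big\|\sum_{k\in\Lambda_i}d_{ki}^*d_{ki}\Big\|\le\kappa^{-1}\|f_i\|\le\kappa^{-1}(\|b\|+\eta).
\]

\emph{The multiplier.} Let $d^{(i)}=\sum_{k\in\Lambda_i}S_id_{ki}\otimes e_{ki}\in A$ and $d_N=\sum_{i\in I',\,i\le N}d^{(i)}$. As $S_i^*S_{i'}=0$ for $i\ne i'$, we have $d^{(i)*}d^{(i')}=0$ for $i\ne i'$, while $d^{(i)*}d^{(i)}=(\sum_kd_{ki}^*d_{ki})\otimes e_{ii}$. So $\|d_N\|^2\le\kappa^{-1}(\|b\|+\eta)$. Fix $m$. The sequence $d_Np_m$ is constant for $N\ge m$. The sequence $p_md_N$ is eventually constant, since $k\in\Lambda_i$ and $k\le m$ force $N(i)<m$, which holds for finitely many $i$ only. For $a\in A$ write $d_Na=d_Np_ma+d_N(1-p_m)a$ and $ad_N=ap_md_N+a(1-p_m)d_N$. The second terms are small uniformly in $N$ when $m$ is large, so $d_Na$ and $ad_N$ converge. By (F5), $d_N\to d\in M(A)$ strictly. Since $S_i^*h_kS_{i'}$ is $h_k$ for $i=i'$ and $0$ otherwise, $d_N^*h\sigma(b)d_N=\sum_{i\in I',\,i\le N}f_i\otimes e_{ii}$, and in the strict limit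
\[
d^*h\sigma(b)d=\sum_{i\in I'}f_i\otimes e_{ii}.
\]
The entries of $g\sigma(b)-d^*h\sigma(b)d$ have norm at most $\eta$ for $i\in I'$ and less than $\delta$ for $i\notin I_\delta$. The finitely many remaining entries contribute an element of $A$.
\end{proof}

\section{Finite subsets of $B$}\label{sec:finite}

The operator $d$ in Lemma~\ref{lem:ideal} depends on $b$. To handle several elements with one operator we argue by duality. A separating functional leads to a representation $\pi$ of $\mathcal Q$ and to an ideal of $B\otimes\pi(\mathcal Q)'$. Lemma~\ref{lem:ideal} controls the elementary tensors in this ideal, and nuclearity of $B$ ensures that they generate it. The proof of this fact uses an excision property of pure states.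

\begin{lemma}\label{lem:excision}
Let $\omega$ be a pure state of a unital $C^*$-algebra $C$, let $d_1,\dots,d_n\in C$ and $\varepsilon>0$. Then there is $c\in C$ with $0\le c\le1$, $\omega(c)=1$ and $\|cd_jc-\omega(d_j)c^2\|<\varepsilon$ for all $j$.
\end{lemma}

\begin{proof}
Let $N=\{a:\omega(a^*a)=0\}$, a closed left ideal, and let $(u_\mu)$ be an approximate unit of the $C^*$-algebra $N\cap N^*$. Then $\omega(u_\mu)=0$ by the Cauchy--Schwarz inequality. For $a\in N$ we have $a^*a\in N\cap N^*$, so $\|a(1-u_\mu)\|^2=\|(1-u_\mu)a^*a(1-u_\mu)\|\to0$. By (F7), $d_j-\omega(d_j)1\in N+N^*$, so $(1-u_\mu)(d_j-\omega(d_j)1)(1-u_\mu)\to0$. Take $c=1-u_\mu$ with $\mu$ large.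
\end{proof}

\begin{lemma}\label{lem:tensor}
Let $B$ be a nuclear and $Y$ a unital $C^*$-algebra. Every ideal $J$ of $B\otimes Y$ is generated by the elementary tensors $c\otimes y\in J$ with $c,y\ge0$.
\end{lemma}

\begin{proof}
Let $J_0\subset J$ be the ideal generated by these tensors and suppose there is $z\in J_+\setminus J_0$. Take an irreducible representation $\tau$ of $B\otimes Y$ on $H$ with $\tau(J_0)=0$ and $\tau(z)\ne0$. Extending $\tau$ to the multiplier algebra, write $\tau(c\otimes y)=\tau_B(c)\tau_Y(y)$ with commuting representations $\tau_B,\tau_Y$, and let $I_B,I_Y$ be their kernels. We shall find a positive elementary tensor in $J$ that $\tau$ does not kill.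

\emph{If $c\notin I_B$ and $y\notin I_Y$, then $\tau(c\otimes y)\ne0$.} Suppose $\tau_B(c)\tau_Y(y)=0$ and $\tau_Y(y)\zeta\ne0$. For $b\in B$ and $y'\in Y$ we get $\tau_B(c)\,\tau(b\otimes y')\,\tau_Y(y)=\tau_Y(y')\,\tau_B(c)\tau_Y(y)\,\tau_B(b)=0$. The vector $\tau_Y(y)\zeta$ is cyclic because $\tau$ is irreducible, so $\tau_B(c)=0$.

\emph{A product state that sees $z$.} The maps $\tau_B,\tau_Y$ induce commuting representations of $B/I_B$ and $Y/I_Y$. As $B/I_B$ is nuclear, these define a representation of the minimal tensor product $(B/I_B)\otimes(Y/I_Y)$, and $\tau$ factors through it. So $z$ has nonzero image there. The tensor product of the direct sums of all irreducible representations of the two factors is faithful on the minimal tensor product. Hence there are irreducible representations $\rho_B,\rho_Y$ of $B,Y$, vanishing on $I_B,I_Y$, with $T=(\rho_B\otimes\rho_Y)(z)\ne0$. If $\langle T\zeta,\zeta\rangle=0$ for all product vectors $\zeta$, then $T^{1/2}$ vanishes on a total set and $T=0$. So there are pure states $\omega_B,\omega_Y$, vanishing on $I_B,I_Y$,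 with $\lambda=(\omega_B\otimes\omega_Y)(z)>0$.

\emph{Cutting $z$ down to an elementary tensor.} Let $\tilde B$ be the unitization of $B$, with $\tilde B=B$ if $B$ is unital, and extend $\omega_B$ to a pure state of $\tilde B$. Choose $z'=\sum_{j=1}^nb_j\otimes y_j$ with $\|z-z'\|<\lambda/8$. Apply Lemma~\ref{lem:excision} to $\omega_B$ and the $b_j$, and to $\omega_Y$ and the $y_j$. We get positive contractions $c\in\tilde B$ and $e\in Y$ with $\omega_B(c)=\omega_Y(e)=1$ such that $\sum_jcb_jc\otimes ey_je$ is within $\lambda/4$ of $\sum_j\omega_B(b_j)\omega_Y(y_j)\,c^2\otimes e^2=(\omega_B\otimes\omega_Y)(z')\,c^2\otimes e^2$. Then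
\[
\|(c\otimes e)z(c\otimes e)-\lambda\,c^2\otimes e^2\|<\lambda/8+\lambda/4+\lambda/8=\lambda/2 .
\]
The set $J$ is an ideal of the ideal $B\otimes Y$ of $\tilde B\otimes Y$, hence an ideal of $\tilde B\otimes Y$, and it contains $(c\otimes e)z(c\otimes e)$. So the images $\bar c,\bar e$ of $c\otimes1$ and $1\otimes e$ in $(\tilde B\otimes Y)/J$ are commuting positive contractions with $\|\bar c^2\bar e^2\|<\frac12$. Let $f\colon[0,1]\to[0,1]$ be continuous with $f(1)=1$ and $f=0$ on $[0,2^{-1/4}]$. Any character of $C^*(1,\bar c,\bar e)$ takes values $t_1,t_2$ at $\bar c,\bar e$ with $t_1^2t_2^2<\frac12$, so $\min(t_1,t_2)<2^{-1/4}$ and $f(t_1)f(t_2)=0$. Hence $f(\bar c)f(\bar e)=0$, that is, $f(c)\otimes f(e)\in J$.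

Since $\omega_B(c)=1$ and $\|c\|\le1$, the element $c$ fixes the GNS vector of $\omega_B$, so $\omega_B(f(c))=f(1)=1$. In the same way $\omega_Y(f(e))=1$. The slice map $\mathrm{id}\otimes\omega_Y$ sends $B\otimes Y$ into $B$ and $f(c)\otimes f(e)$ to $f(c)$, so $f(c)\in B$. Thus $f(c)\otimes f(e)$ is one of the generators of $J_0$. But $f(c)\notin I_B$ and $f(e)\notin I_Y$, because the states vanish on these ideals. So $\tau(f(c)\otimes f(e))\ne0$, contradicting $\tau(J_0)=0$.
\end{proof}

\begin{lemma}\label{lem:finite}
For every finite $\mathcal F\subset B$ and $\varepsilon>0$ there is $d\in\mathcal Q$ with $\|d^*h\sigma(b)d-g\sigma(b)\|<\varepsilon$ for all $b\in\mathcal F$.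
\end{lemma}

\begin{proof}
Let $\mathcal F=\{b_1,\dots,b_m\}$. The tuples $(\sum_ld_l^*h\sigma(b_j)d_l)_{j=1}^m$, with finitely many $d_l\in\mathcal Q$, form a convex cone in $\mathcal Q^m$. By \eqref{eq:merge} each of them equals $(d^*h\sigma(b_j)d)_j$ with $d=\sum_lS_ld_l$. So it suffices to show that $(g\sigma(b_j))_j$ lies in the closure of the cone. Suppose not. By the Hahn--Banach theorem there are $f_1,\dots,f_m\in\mathcal Q^*$ with
\begin{equation}\label{eq:HB}
\mathrm{Re}\sum_jf_j(d^*h\sigma(b_j)d)\le0\quad(d\in\mathcal Q),\qquad\mathrm{Re}\sum_jf_j(g\sigma(b_j))>0 .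
\end{equation}
Decompose each $f_j$ into four positive functionals and let $(\pi,H,\xi)$ be the GNS representation of the sum of all of these. By (F7) there are $y_j\in Y:=\pi(\mathcal Q)'$ with $f_j(t)=\langle\pi(t)y_j\xi,\xi\rangle$ for $t\in\mathcal Q$. Since $B$ is nuclear, there is a $*$-homomorphism $\Psi$ from $B\otimes Y$ to the bounded operators on $H$ with $\Psi(b\otimes y)=\pi(\sigma(b))y$. The operators $\pi(h)$ and $\pi(g)$ commute with $\Psi(B\otimes Y)$. Therefore
\[
J_h=\{z:\pi(h)\Psi(z)=0\},\qquad J_g=\{z:\pi(g)\Psi(z)=0\}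
\]
are ideals of $B\otimes Y$.

We claim $J_h\subset J_g$. By Lemma~\ref{lem:tensor} it suffices to treat $c\otimes y\in J_h$ with $c,y\ge0$. The set $\{t\in\mathcal Q:\pi(t)y=0\}$ is an ideal of $\mathcal Q$, because $y$ commutes with $\pi(\mathcal Q)$, and it contains $h\sigma(c)$. By Lemma~\ref{lem:ideal} it contains $g\sigma(c)$, which means $c\otimes y\in J_g$.

Let $z_0=\sum_jb_j\otimes y_j$ and let $z=\frac12(z_0+z_0^*)=z_+-z_-$ be its real part. For $d\in\mathcal Q$ we have $\sum_jf_j(d^*h\sigma(b_j)d)=\langle\pi(h)\Psi(z_0)\pi(d)\xi,\pi(d)\xi\rangle$, and the real part of $\pi(h)\Psi(z_0)$ is $\pi(h)\Psi(z)$. Since $\xi$ is cyclic, the first inequality in \eqref{eq:HB} says $\pi(h)\Psi(z)\le0$. Multiplying on both sides by $\Psi(z_+^{1/2})$ gives $\pi(h)\Psi(z_+^2)\le0$. This is a product of commuting positive operators, so it is $0$. Hence $z_+^2\in J_h$, so $z_+\in J_h\subset J_g$. Therefore $\pi(g)\Psi(z)=-\pi(g)\Psi(z_-)\le0$ and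
\[
\mathrm{Re}\sum_jf_j(g\sigma(b_j))=\langle\pi(g)\Psi(z)\xi,\xi\rangle\le0,
\]
contradicting the second inequality in \eqref{eq:HB}.
\end{proof}

\section{From approximate to exact solutions}\label{sec:patch}

In a corona algebra a sequence of better and better approximate solutions $w_n$ can be combined into an exact one. We cut $1\in M(A)$ into pieces $f_n^2\in A$ that almost commute with the data, use $w_n$ on the $n$-th piece, and make the pieces orthogonal with the isometries $S_n$. The errors are then located on the pieces and tend to $0$, so their sum lies in $A$.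

\begin{proof}[Proof of Proposition~\ref{prop:w}]
Let $\mathcal F_1\subset\mathcal F_2\subset\cdots$ be finite subsets of $B$ with dense union.

\emph{Step 1: approximate solutions.} For each $n$ there is $w_n\in M(A)$ with $\|w_n\|\le2$, $(1-g)w_n=0$, $p_mw_n\in A$ for all $m$, and, for $b\in\mathcal F_n$, with norms taken in $\mathcal Q$,
\[
\|w_n^*\sigma(b)w_n-g\sigma(b)\|<\tfrac1n,\qquad\|(w_n^*w_n-g)\sigma(b)\|<\tfrac1n .
\]
To see this, take a positive contraction $e$ from an approximate unit of $B$ with $\|ebe-b\|<\frac1{2n}$ and $\|e^2b-b\|<\frac1{2n}$ for $b\in\mathcal F_n$. Let $\varepsilon=(2n(1+\max_{b\in\mathcal F_n}\|b\|))^{-1}$. Lemma~\ref{lem:finite} gives $d\in\mathcal Q$ with $\|d^*h\sigma(c)d-g\sigma(c)\|<\varepsilon$ for $c=e^2$ and for $c=ebe$, $b\in\mathcal F_n$. Put $y=h^{1/2}\sigma(e)d\in\mathcal Q$. Then $y^*\sigma(b)y=d^*h\sigma(ebe)d$ is within $\varepsilon+\frac1{2n}\le\frac1n$ of $g\sigma(b)$. Also $y^*y=d^*h\sigma(e^2)d$ is within $\varepsilon$ of the contraction $g\sigma(e^2)$, so $\|y\|<2$ and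
\[
\|(y^*y-g)\sigma(b)\|\le\varepsilon\|b\|+\|e^2b-b\|<\tfrac1n .
\]
Lift $d$ to $\tilde d\in M(A)$ and put $w_n=h^{1/2}\sigma(e)\tilde d(1-u)$, with $u$ so far out in an approximate unit of $A$ that $\|w_n\|\le2$; this is possible by (F5). The image of $w_n$ in $\mathcal Q$ is $y$, and the other two properties follow from \eqref{eq:gh}.

For $n\ge1$ and $b\in B$ put $Y_n=w_n^*(1-p_n)w_n$ and
\[
T_{n,b}=w_n^*(1-p_n)\sigma(b)w_n-g\sigma(b),\qquad T'_{n,b}=(Y_n-g)\sigma(b).
\]
The factor $1-p_n$ will make the sum in Step~3 converge strictly from both sides. It changes nothing in $\mathcal Q$, since $p_nw_n\in A$. So $T_{n,b}$ and $T'_{n,b}$ have norm less than $\frac1n$ modulo $A$ for $b\in\mathcal F_n$.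

\emph{Step 2: the pieces.} Let $\mathcal G_n=\{\sigma(b),g\sigma(b):b\in\mathcal F_n\}$. We construct commuting positive contractions $0=u_0\le u_1\le u_2\le\cdots$ in $A$ that form an approximate unit, with $u_ku_l=u_k$ for $k<l$, such that $f_n=(u_n-u_{n-1})^{1/2}$ satisfies
\begin{align}
&\|[f_n,t]\|<2^{-n}&&(t\in\mathcal G_n,\ n\ge1),\label{eq:comm}\\
&\|f_nTf_n\|<2/n&&(T\in\{T_{n,b},T'_{n,b}:b\in\mathcal F_n\},\ n\ge3).\label{eq:err}
\end{align}
Let $c\in A$ be a strictly positive contraction, which exists because $A$ is separable. Let $\theta_k\colon[0,1]\to[0,1]$ be $0$ on $[0,2^{-k-1}]$, $1$ on $[2^{-k},1]$, and linear in between. Then $c_k=\theta_k(c)$ is an approximate unit of commuting positive contractions with $c_kc_l=c_k$ for $k<l$. Approximating the square root uniformly on $[0,1]$ by polynomials, and using $\|[a^k,t]\|\le k\|[a,t]\|$ for contractions $a$, we find $\gamma_1\ge\gamma_2\ge\dots>0$ such that $0\le a\le1$, $t\in\mathcal G_n$ and $\|[a,t]\|\le\gamma_n$ imply $\|[a^{1/2},t]\|<2^{-n}$.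

We choose inductively $K_1<K_2<\cdots$ and finite convex combinations $u_n$ of the $c_k$ with $k>K_n$, where $K_n$ is at least as large as all indices occurring in $u_{n-1}$, such that
\begin{enumerate}
\item[(i)] $\|[u_n,t]\|\le\gamma_{n+1}/2$ for $t\in\mathcal G_{n+1}$;
\item[(ii)] $\|(1-u_n)T(1-u_n)\|<\frac2{n+2}$ for $T\in\{T_{n+2,b},T'_{n+2,b}:b\in\mathcal F_{n+2}\}$.
\end{enumerate}
For (ii), choose for each of the finitely many $T$ an $a\in A$ with $\|T-a\|<\frac1{n+2}$, and take $K_n$ so large that $\|(1-c_k)a\|<\frac1{n+2}$ for all $k>K_n$. Then every convex combination $u$ of these $c_k$ satisfies $\|(1-u)T(1-u)\|\le\|T-a\|+\|(1-u)a\|<\frac2{n+2}$. For (i), let $t\in M(A)$. The sequence $z_k=[c_k,t]\in A$ is bounded and $z_ka=c_kta-tc_ka\to0$ for $a\in A$. It tends to $0$ weakly: for a positive functional with GNS data $(\pi,H,\xi)$ we have $|\langle\pi(z_k)\xi,\xi\rangle|\le\|z_ka\|\|\xi\|^2+\|z_k\|\|\xi-\pi(a)\xi\|\|\xi\|$, and $\xi\in\overline{\pi(A)\xi}$. So $0$ is in the weak closure, hence by Hahn--Banach in the norm closure, of the convex set of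 tuples $([u,t])_{t\in\mathcal G_{n+1}}$ with $u$ in the convex hull of $\{c_k:k>K_n\}$. This gives $u_n$.

From $c_kc_l=c_k$ for $k<l$ we get $u_ku_l=u_k$ for $k<l$, and $u_l-u_k=u_l(1-u_k)\ge0$. As $K_n\to\infty$, the $u_n$ form an approximate unit. For $t\in\mathcal G_n$, (i) for $n$ and $n-1$ gives $\|[u_n-u_{n-1},t]\|\le\gamma_{n+1}/2+\gamma_n/2\le\gamma_n$, where the second term is absent for $n=1$; this proves \eqref{eq:comm}. For $k\le n-2$ we have $u_kf_n^2=u_k-u_k=0$, hence $u_kf_n=0$. This gives $f_n=(1-u_{n-2})f_n$, so \eqref{eq:err} follows from (ii) for $n-2$. It also gives $f_m^2f_n=(u_m-u_{m-1})f_n=0$ for $m\le n-2$, so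
\begin{equation}\label{eq:orth}
f_mf_n=0\qquad(|m-n|\ge2).
\end{equation}
Finally $\sum_{n\le N}f_n^2=u_N\to1$ strictly.

\emph{Step 3: the sum.} Let $X_N=\sum_{n\le N}S_n(1-p_n)w_nf_n$. Since the $S_n$ have orthogonal ranges, $X_N^*X_N=\sum_{n\le N}f_nY_nf_n\le4u_N\le4$. For $a\in A$ and $N'<N$ the same computation gives $\|(X_N-X_{N'})a\|^2\le4\|a^*(u_N-u_{N'})a\|$, which tends to $0$ as $N',N\to\infty$. Further, $X_N^*p_Ma$ is constant for $N\ge M$, because $p_M$ commutes with $S_n^*$ and $(1-p_n)p_M=0$ for $n\ge M$. Since $p_Ma\to a$ and the $X_N$ are bounded, $X_N^*a$ converges. By (F5), $X_N\to\tilde w\in M(A)$ strictly. As $g$ commutes with $S_n$ and $p_n$, and $(1-g)w_n=0$, we have $(1-g)\tilde w=0$.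

Let $b\in\mathcal F_{n_0}$. Since $\sigma(b)$ commutes with $S_n$ and $p_n$, we have the strict limits
\[
\tilde w^*\sigma(b)\tilde w=\sum_nf_nw_n^*(1-p_n)\sigma(b)w_nf_n,\qquad\tilde w^*\tilde w\,\sigma(b)=\sum_nf_nY_nf_n\sigma(b),
\]
and $g\sigma(b)=\sum_ng\sigma(b)f_n^2$. Using $g\sigma(b)f_n^2=f_ng\sigma(b)f_n-[f_n,g\sigma(b)]f_n$ and $f_n\sigma(b)=\sigma(b)f_n+[f_n,\sigma(b)]$ we obtain
\begin{align*}
\tilde w^*\sigma(b)\tilde w-g\sigma(b)&=\sum_n\Big(f_nT_{n,b}f_n+[f_n,g\sigma(b)]f_n\Big),\\
\tilde w^*\tilde w\,\sigma(b)-g\sigma(b)&=\sum_n\Big(f_nT'_{n,b}f_n+f_nY_n[f_n,\sigma(b)]+[f_n,g\sigma(b)]f_n\Big).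
\end{align*}
All terms lie in $A$. For $n\ge n_0$ the terms with commutators have norm at most $4\cdot2^{-n}$ by \eqref{eq:comm}, so they are summable in norm. The terms $t_n=f_nT_{n,b}f_n$ tend to $0$ in norm by \eqref{eq:err}. By \eqref{eq:orth}, $t_m^*t_n=t_mt_n^*=0$ for distinct $m,n$ of the same parity, so a finite sum of such terms has the norm of its largest term. Hence the sums over even and over odd $n$ converge in norm. The same argument applies to $f_nT'_{n,b}f_n$. So both left-hand sides lie in $A$ for $b\in\bigcup_n\mathcal F_n$, and by continuity for all $b\in B$. The class $w$ of $\tilde w$ in $\mathcal Q$ satisfies (R1)--(R3).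
\end{proof}

This completes the proof of Theorem~\ref{thm:ext}.

\section{Countable gluing}\label{sec:local}

By (F2) and (F3), locally closed subspaces of spaces in $\mathcal C$ are in $\mathcal C$. By Lemma~\ref{lem:top}, locally closed subspaces of a sober lqc space are sober and lqc, so Theorem~\ref{thm:ext} applies to them. Two more ingredients are needed for Theorem~\ref{thm:local}: increasing unions and the Baire property. For unions we need the algebras for $U_1\subset U_2\subset\cdots$ to be ideals in one another. This is where the precise form of Theorem~\ref{thm:ext} matters, since it prescribes the ideal up to a tensor factor that absorbs itself.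

\begin{lemma}\label{lem:union}
Let $U$ be sober and $U=\bigcup_nU_n$ with $U_1\subset U_2\subset\cdots$ open and in $\mathcal C$. Then $U\in\mathcal C$.
\end{lemma}

\begin{proof}
Let $\mathcal D=\mathcal O_2\otimes\mathcal O_\infty\otimes\mathcal K$. It is simple and nuclear, and $\mathcal D\cong\mathcal D\otimes\mathcal D$ by (F4). Let $E_1$ be separable and nuclear with $\mathrm{Prim}(E_1)\cong U_1$. The space $U_{n+1}$ is in $\mathcal C$, so it is sober and lqc, and its closed subspace $U_{n+1}\setminus U_n$ is in $\mathcal C$. Theorem~\ref{thm:ext} gives recursively separable nuclear algebras $E_{n+1}$ with $\mathrm{Prim}(E_{n+1})\cong U_{n+1}$ such that $(E_{n+1})_V=(E_n)_V\otimes\mathcal D$ for all open $V\subset U_n$. Put $E_n'=E_n\otimes\mathcal D$. The isomorphism $E_n\otimes\mathcal D\cong E_n\otimes\mathcal D\otimes\mathcal D$ induced by $\mathcal D\cong\mathcal D\otimes\mathcal D$ embeds $E'_n$ into $E'_{n+1}$ and maps $(E'_n)_V$ onto $(E'_{n+1})_V$ for $V\subset U_n$ open. Let $E'$ be the inductive limit, the closure of the increasing union of the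 ideals $E'_n$. It is separable and nuclear. For $V\subset U$ open let $J_n(V)=(E'_n)_{V\cap U_n}$. By (F2), $J_m(V)\cap E'_n=J_n(V)$ for $m\ge n$. Let $J(V)$ be the closure of $\bigcup_nJ_n(V)$, an ideal of $E'$.

First, $J(V)\cap E'_n=J_n(V)$. If $e\in J(V)\cap E'_n$ and $a\in E'_n$, then $ae$ is a limit of elements $ae'$ with $e'\in J_m(V)$, $m\ge n$, and $ae'\in J_m(V)\cap E_n'=J_n(V)$. Letting $a$ run through an approximate unit of $E'_n$ gives $e\in J_n(V)$. Hence $J(V)\subset J(V')$ if and only if $V\subset V'$. Second, every ideal $J$ of $E'$ is the closure of $\bigcup_n(J\cap E'_n)$. For $e\in J$, $e'\in E'_n$ and a contraction $a\in E'_n$ we have $ae\in J\cap E'_n$ and $\|e-ae\|\le2\|e-e'\|+\|e'-ae'\|$, which can be made arbitrarily small. Write $J\cap E'_n=(E'_n)_{V_n}$ with $V_n\subset U_n$ open. Then $V_{n+1}\cap U_n=V_n$, so $V=\bigcup_nV_n$ satisfies $V\cap U_n=V_n$ and $J=J(V)$. Thus $V\mapsto J(V)$ is an order isomorphism from $\mathcal O(U)$ onto the ideals of $E'$, and $U\cong\mathrm{Prim}(E')$ by Lemma~\ref{lem:top}(c).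
\end{proof}

In a locally compact Hausdorff space the Baire property comes from intersecting a decreasing sequence of compact sets. Quasi-compact sets need not be closed, and sobriety supplies the point in the intersection instead.

\begin{lemma}\label{lem:baire}
A sober lqc space $Z$ is a Baire space.
\end{lemma}

\begin{proof}
Let $D_n$, $n\ge1$, be open and dense, and let $O_0\ne\emptyset$ be open. Choose recursively non-empty open $O_n$ and quasi-compact $K_n$ with $O_n\subset K_n\subset D_n\cap O_{n-1}$. Consider the open sets that contain no $O_n$, $n\ge1$; the empty set is one of them. The union of a chain $(V_\lambda)$ of such sets is again one: if $O_n\subset\bigcup_\lambda V_\lambda$, then $K_{n+1}\subset O_n$ lies in a single $V_\lambda$, and so does $O_{n+1}$. By Zorn's lemma there is a maximal such set $V$, and $V\ne Z$. If $V_1,V_2$ are open and strictly contain $V$, each contains some $O_n$. As the $O_n$ decrease, $V_1\cap V_2$ contains some $O_n$, so $V_1\cap V_2\ne V$. Thus $Z\setminus V$ is prime closed, so $Z\setminus V=\overline{\{x\}}$. If $x\notin O_n$,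 then $O_n\cap\overline{\{x\}}=\emptyset$, that is $O_n\subset V$, which is false. So $x\in\bigcap_nO_n\subset O_0\cap\bigcap_nD_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
(a)$\Rightarrow$(b) holds with the single subspace $X$.

(b)$\Rightarrow$(c). Let $X=\bigcup_nC_n$ with $C_n\in\mathcal C$ locally closed, and let $Z\ne\emptyset$ be closed. The space $Z$ is sober and lqc and is the union of the sets $C_n\cap Z$. By Lemma~\ref{lem:baire}, for some $n$ the closure $\overline{C_n\cap Z}$ has non-empty interior $O$ relative to $Z$. Since $C_n\cap Z$ is locally closed in $Z$, it equals $\overline{C_n\cap Z}\cap O'$ with $O'$ open in $Z$. So $C_n\cap Z\cap O=O'\cap O$ is open in $Z$, and it is non-empty because $C_n\cap Z$ is dense in its closure. It is open in $C_n\cap Z$, which is closed in $C_n$. Hence it is in $\mathcal C$.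

(c)$\Rightarrow$(a). Let $U$ be the union of all open subsets of $X$ that belong to $\mathcal C$. By second countability $U=\bigcup_nX_n$ with $X_n\in\mathcal C$ open. Let $U_n=X_1\cup\dots\cup X_n$. By induction $U_n\in\mathcal C$: the space $U_{n+1}$ is sober and lqc, its open subset $U_n$ is in $\mathcal C$, and $U_{n+1}\setminus U_n=X_{n+1}\setminus U_n$ is closed in $X_{n+1}$, so Theorem~\ref{thm:ext} applies. By Lemma~\ref{lem:union}, $U\in\mathcal C$. Suppose $X\setminus U\ne\emptyset$. By (c) there is a non-empty $G\in\mathcal C$ that is open in $X\setminus U$. Then $U\cup G$ is open in $X$, hence sober and lqc, and it has the open subset $U\in\mathcal C$ with complement $G\in\mathcal C$. By Theorem~\ref{thm:ext}, $U\cup G\in\mathcal C$, which contradicts the definition of $U$. Hence $X=U\in\mathcal C$.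

For the last statement we verify (c). A relatively open subset $P$ of a closed subset of $X$ is lqc. If it is Hausdorff, it is a second countable locally compact Hausdorff space, so $C_0(P)$ is separable and nuclear and $P=\mathrm{Prim}(C_0(P))\in\mathcal C$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{dixmier}
Dixmier, 3.3.2 and 3.3.7.

\bibitem{spectra}
\emph{Spectra of $C^*$ algebras}, \texttt{http://www.imar.ro/\~{}ot/Kirchberg.pdf}.

\end{thebibliography}
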